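# Separating a family of sets in a matroid at distance linear in $\nu$

## Three theorems on the distance to a matroid with $\nu=0$

All matroids are finite. Let $M$ be a matroid on $E=E(M)$ and let $\mathcal T=\{T_1,\dots,T_n\}$ be a collection of disjoint subsets of $E$. The quantities $\nu_M(\mathcal T)$, $\operatorname{dist}$ and $\bar k$ in the statements are defined right after them. For now, read $\nu$ as the largest connectivity between two groups of the sets $T_i$, read $\bar k$ as the average of the same connectivity over all groupings, and read $\operatorname{dist}$ as a number of elementary moves.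

**Theorem A.** For every matroid $M$ and every collection $\mathcal T$ of disjoint subsets of $E(M)$ there is a matroid $M'$ on $E(M)$ with $\nu_{M'}(\mathcal T)=0$ and
$$\operatorname{dist}(M,M')\le 4\bar k\le 4\,\nu_M(\mathcal T).$$

**Theorem B.** If $\mathcal T$ partitions $E(M)$, there is such an $M'$ with $\operatorname{dist}(M,M')\le 2\bar k\le 2\,\nu_M(\mathcal T)$. For every $n\ge 2$ there is an example in which the minimum distance equals exactly $2\bar k$. The constant $2$ in "$\le 2\,\nu_M(\mathcal T)$" cannot be lowered.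

**Theorem C.** For general $\mathcal T$, no constant $c<20/9$ works: for each such $c$ there are $M$ and $\mathcal T$ such that every $M'$ on $E(M)$ with $\nu_{M'}(\mathcal T)=0$ has $\operatorname{dist}(M,M')>c\,\nu_M(\mathcal T)$.

Here are the definitions. Write $r=r_M$ for the rank function and
$$\lambda_M(X)=r_M(X)+r_M(E-X)-r(M)\qquad(X\subseteq E).$$
For disjoint $S,T\subseteq E$ let $\kappa_M(S,T)=\min\{\lambda_M(X):S\subseteq X\subseteq E-T\}$.

**Definition ($\nu$ and $\delta$).** $\nu_M(\mathcal T)$ is the maximum of $\kappa_M(\bigcup\mathcal T_1,\bigcup\mathcal T_2)$ over partitions $(\mathcal T_1,\mathcal T_2)$ of $\mathcal T$. With $T=\bigcup\mathcal T$, $\delta_M(\mathcal T)$ is the maximum of $\kappa_M(X,T-X)$ over $X\in\mathcal T$.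

**Definition (elementary transformation, distance).** $M_2$ is obtained from $M_1$ (both on $E$) by an elementary transformation if there is a matroid $N$ on $E\cup\{e\}$ such that $\{M_1,M_2\}$ arises as $N\backslash e$ and $N/e$, in either order. $\operatorname{dist}(M_1,M_2)$ is the minimum number of elementary transformations leading from $M_1$ to $M_2$. It is always finite, at most $|E|$.

**Definition ($k$ and $\bar k$).** For $X\subseteq[n]$ put $T_X=\bigcup_{i\in X}T_i$, and
$$k(X)=\kappa_M(T_X,T_{[n]-X})=\min\{\lambda_M(A):A\subseteq E,\ A\cap T=T_X\},\qquad \bar k=2^{-n}\sum_{X\subseteq[n]}k(X).$$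

So $\nu_M(\mathcal T)=\max_Xk(X)\ge\bar k$. Since $\lambda(A)=\lambda(E-A)$, we have $k(X)=k([n]-X)$, and $k(\emptyset)=0$ because $\lambda(\emptyset)=0$.

The question behind the theorems is this. Theorem 1.3 of "MATROID T-CONNECTIVITY" (http://www.math.uwaterloo.ca/~jfgeelen/Publications/link.pdf) gives an $M'$ with $\nu_{M'}(\mathcal T)=0$ and $\operatorname{dist}(M,M')\le 2(\delta_M(\mathcal T)+1)\nu_M(\mathcal T)$. Can this be improved to $c\,\nu_M(\mathcal T)$ with an absolute constant $c$? Theorem A says yes, with $c=4$. When $\mathcal T$ partitions $E(M)$, the best constant is exactly $2$. In general the best constant lies in $[20/9,4]$, and these notes do not determine it.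

## The connectivity function and two uniform examples

Recall that $r_{M/Q}(X)=r(X\cup Q)-r(Q)$, and that the dual rank function is $r^*(A)=|A|+r(E-A)-r(E)$. Substituting,
$$\lambda(A)=r(A)+r^*(A)-|A|. \tag{1}$$
This is symmetric in $M$ and $M^*$, so $\lambda_{M^*}=\lambda_M$. Hence $\kappa$, $\nu$ and $k$ do not change under duality. The function $\lambda$ is submodular, because $A\mapsto r(A)$ and $A\mapsto r(E-A)$ are. It satisfies $\lambda(A)=\lambda(E-A)\ge0$ and $\lambda(E)=\lambda(\emptyset)=0$. Moreover $\lambda(A)=0$ exactly when $M=M|A\oplus M|(E-A)$, that is, when $A$ is a union of components of $M$. On a direct sum, $\lambda$ is the sum of the $\lambda$'s of the summands.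

Two examples. In $U_{1,n}$ every nonempty proper subset has $\lambda=1+1-1=1$. In $U_{n-1,n}$, which is its dual, a nonempty proper $X$ has $\lambda(X)=|X|+(n-|X|)-(n-1)=1$. With $T_i$ the singletons, $\nu=1$ in both (for $n\ge2$).

When $T\ne E$, the elements outside $T$ may go to either side of a cut. Take $U_{2,4}$ on $\{t_1,t_2,t_3,g\}$ with $T_i=\{t_i\}$. Sets of size $1$ or $3$ have $\lambda=1+2-2=1$, and sets of size $2$ have $\lambda=2$. To separate $t_1$ from $t_2,t_3$ we put $g$ on the side of $t_2,t_3$ and get $k(\{1\})=1$. So $k(X)=1$ for each of the six nonempty proper $X\subseteq[3]$, and $\bar k=6/8$.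

## Quotients and the price of an elementary transformation

Let $K$ be a matroid on $E\cup\{e\}$, $N_1=K\backslash e$, $N_2=K/e$. Then
$$\Delta(X):=r_{N_1}(X)-r_{N_2}(X)=r_K(\{e\})-\bigl(r_K(X\cup e)-r_K(X)\bigr)\in\{0,1\}, \tag{2}$$
and $\Delta$ is nondecreasing in $X$, because by submodularity the increment of $e$ over $X$ shrinks as $X$ grows. In particular, one elementary transformation changes the rank by at most $1$. Also, $(N\backslash e)^*=N^*/e$ shows that $\operatorname{dist}(M_1^*,M_2^*)=\operatorname{dist}(M_1,M_2)$.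

For example, deleting or contracting an element of $U_{1,n+1}$ gives $U_{1,n}$ or the rank-$0$ matroid on $n$ elements, so these two are at distance $1$. Deleting or contracting an element of $U_{n,n+1}$ gives the free matroid $U_{n,n}$ or $U_{n-1,n}$, so these are at distance $1$ as well.

**Definition (quotient).** For matroids $N_1,N_2$ on $E$ with rank functions $r_1,r_2$, $N_2$ is a quotient of $N_1$ if $r_1(X')-r_1(X)\ge r_2(X')-r_2(X)$ whenever $X\subseteq X'\subseteq E$.

By telescoping, it is enough to check $|X'-X|=1$: adding one element never raises the rank more in $N_2$ than in $N_1$. By the monotonicity of $\Delta$, $K/e$ is a quotient of $K\backslash e$. The rank-$0$ matroid is a quotient of everything. If each $N_j'$ is a quotient of $N_j$, then $\bigoplus_j N_j'$ is a quotient of $\bigoplus_jN_j$, since the increment of an element is computed inside its own summand.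

The next lemma is how all upper bounds on distance are obtained.

**Lemma 1.** If $N_2$ is a quotient of $N_1$, then $\operatorname{dist}(N_1,N_2)\le r(N_1)-r(N_2)$.

*Proof.* Let $\ell=r(N_1)-r(N_2)$ and $d=r_1-r_2$. The quotient condition says that $d$ is nondecreasing. Since $d(\emptyset)=0$ and $d(E)=\ell$, we get $0\le d\le \ell$. Let $F=\{f_1,\dots,f_\ell\}$ be disjoint from $E$. For $X\subseteq E$ and $J\subseteq F$ let
$$g_1(X\cup J)=r_1(X)+|J|,\qquad g_2(X\cup J)=r_2(X)+\ell,\qquad \rho=\min(g_1,g_2).$$
Both $g_i$ are submodular, and $g_1-g_2=d(X)+|J|-\ell$ is nondecreasing.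

We check that $\rho$ is a matroid rank function. For submodularity, let $A,B\subseteq E\cup F$. If $\rho(A)$ and $\rho(B)$ are attained by the same $g_i$, then $\rho(A)+\rho(B)=g_i(A)+g_i(B)\ge g_i(A\cup B)+g_i(A\cap B)\ge\rho(A\cup B)+\rho(A\cap B)$. If $\rho(A)=g_1(A)$ and $\rho(B)=g_2(B)$, then
$$\begin{aligned}\rho(A)+\rho(B)&=g_2(A)+g_2(B)+(g_1-g_2)(A)\\&\ge g_2(A\cup B)+g_2(A\cap B)+(g_1-g_2)(A\cap B)\\&=g_2(A\cup B)+g_1(A\cap B)\ge\rho(A\cup B)+\rho(A\cap B).\end{aligned}$$
Adding one element raises each integer-valued $g_i$ by $0$ or $1$, hence also their minimum. Finally $\rho(\emptyset)=\min(0,\ell)=0$. So $\rho$ is the rank function of a matroid $N$ on $E\cup F$.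

Since $d\le \ell$, $\rho(X)=r_1(X)$ for $X\subseteq E$, so $N\backslash F=N_1$. Since $d\ge0$, $\rho(X\cup F)=r_2(X)+\ell$, and $\rho(F)=\ell$, so $N/F=N_2$. The matroids $N/\{f_1,\dots,f_j\}\backslash\{f_{j+1},\dots,f_\ell\}$ for $j=0,\dots,\ell$ go from $N_1$ to $N_2$. Consecutive ones differ only in whether $f_{j+1}$ is deleted or contracted, which is one elementary transformation. $\square$

**Lemma 2.** Let $(P_1,\dots,P_m)$ be a partition of the ground set $E$ of $N$. Then $\bigoplus_jN/(E-P_j)$ is a quotient of $N$, and $N$ is a quotient of $\bigoplus_jN|P_j$.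

*Proof.* Let $e\in P_j-X$. The increments of $e$ over $X$ in $\bigoplus_jN/(E-P_j)$, in $N$, and in $\bigoplus_jN|P_j$ are the $N$-increments of $e$ over the sets $X\cup(E-P_j)$, $X$, and $X\cap P_j$ respectively. These sets are nested, and by submodularity larger sets give smaller increments. $\square$

## Two sets, and why restricting or contracting everything fails

For $n=1$ we have $\nu=0$ and $M'=M$. For $n=2$, choose $A$ with $A\cap T=T_1$ and $\lambda(A)=k(\{1\})=\nu$, and put $M'=M|A\oplus M|(E-A)$. Then $\nu_{M'}=0$, and Lemmas 2 and 1 give $\operatorname{dist}(M,M')\le r(A)+r(E-A)-r(M)=\nu$.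

For larger $n$, suppose $\mathcal T$ partitions $E$. Lemma 2 offers two direct candidates: the direct sum of the restrictions $M|T_i$ and the direct sum of the contractions $M/(E-T_i)$. Consider, for $n\ge2$,
$$M=U_{1,n}\oplus U_{n-1,n}\ \text{ on }\ \{a_1,\dots,a_n\}\sqcup\{b_1,\dots,b_n\},\qquad T_i=\{a_i,b_i\}.$$
Every nonempty proper $X\subseteq[n]$ has $k(X)=1+1=2$, so $\nu=2$, while $r(M)=n$. The sum of the restrictions is free, of rank $2n$. The sum of the contractions has rank $0$, since each $a_i$ and each $b_i$ becomes a loop when all the others are contracted. One elementary transformation changes the rank by at most $1$, so both candidates are at distance at least $n$ from $M$. Yet a good $M'$ exists: make all $a_i$ loops and the $b_i$ free. This costs $2$. The $a$-half wants contraction and the $b$-half wants restriction, and neither direct candidate can do both.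

A mixed operation does both. Split $[n]$ into $S$ and $U$. For the indices in $U$, first contract $T_S$, and only then restrict to the single sets $T_i$. Do the symmetric thing for the indices in $S$. In the example, if $|S|,|U|\ge2$, contracting $T_S$ turns $a_i$ $(i\in U)$ into loops and leaves the $b_i$ $(i\in U)$ as $U_{|U|-1,|U|}$, whose restrictions to single elements are free. So we land exactly on the good $M'$.

## Contract one half, restrict the other: the partition case

Assume $T=E$. For $S\subseteq[n]$ put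
$$a(S)=\sum_{i\notin S}\bigl(k(S\cup i)-k(S)\bigr).$$

**Proposition 3.** Let $\mathcal T$ partition $E(M)$. For every $S\subseteq[n]$, with $U=[n]-S$, there is $M'$ with $\nu_{M'}(\mathcal T)=0$ and
$$\operatorname{dist}(M,M')\le 2k(S)+\tfrac12\bigl(a(S)+a(U)\bigr).$$

*Proof.* Write $k_0=k(S)=k(U)$. As $T=E$, $k(X)=\lambda(T_X)$ for all $X$.

**Step 1: the candidate and a common quotient.** The aim is to connect $M$ and the candidate through one matroid below both. Let
$$N_0=M/T_S\oplus M/T_U,\qquad M_1'=\bigoplus_{i\in U}(M/T_S)|T_i\ \oplus\ \bigoplus_{i\in S}(M/T_U)|T_i .$$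
$M_1'$ is a direct sum over the sets $T_i$, so $\nu_{M_1'}(\mathcal T)=0$. By the first half of Lemma 2 for the partition $(T_U,T_S)$, $N_0$ is a quotient of $M$. By the second half, applied to $M/T_S$ and to $M/T_U$, $N_0$ is a quotient of $M_1'$.

**Step 2: the cost in terms of rank.** By Lemma 1 and the triangle inequality, $\operatorname{dist}(M,M_1')\le\alpha_0(r)+\beta_0(r)$, where for a set function $g$
$$\alpha_0(g)=g(T_S)+g(T_U)-g(E),$$
$$\beta_0(g)=\Bigl[\sum_{i\in U}\bigl(g(T_{S\cup i})-g(T_S)\bigr)+g(T_S)-g(E)\Bigr]+\Bigl[\sum_{i\in S}\bigl(g(T_{U\cup i})-g(T_U)\bigr)+g(T_U)-g(E)\Bigr].$$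
Indeed $r(N_0)=(r(E)-r(T_S))+(r(E)-r(T_U))$, so $r(M)-r(N_0)=\alpha_0(r)$ and $r(M_1')-r(N_0)=\beta_0(r)$.

**Step 3: pass from ranks to $\lambda$ by using the dual as well.** The hypothesis controls $\lambda$, not ranks of single sets. Run Steps 1 and 2 on $M^*$ with the same $S$ and dualize the result. This gives $M_2'$ with $\nu_{M_2'}(\mathcal T)=0$ and $\operatorname{dist}(M,M_2')\le\alpha_0(r^*)+\beta_0(r^*)$. Both functionals are linear and vanish on $g(A)=|A|$, because $|T_S|+|T_U|=|E|$. So by (1) the two costs add up to $\alpha_0(\lambda)+\beta_0(\lambda)$, and the cheaper of $M_1',M_2'$ costs at most half of this. Since $\lambda(E)=0$, $\alpha_0(\lambda)=2k_0$ and $\beta_0(\lambda)=a(S)+k_0+a(U)+k_0$. Half the sum is $2k_0+\frac12(a(S)+a(U))$. $\square$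

The choice of $S$ matters. Take $M=U_{2,n}$ with singletons $T_i$ and $n\ge6$. Then $k(X)=1$ if $|X|\in\{1,n-1\}$ and $k(X)=2$ if $2\le|X|\le n-2$, so $\nu=2$. For $|S|=1$ we get $a(S)=n-1$ and $a(U)=-1$, and the bound is $2+\frac12(n-2)$, which grows with $n$. For $|S|=3$, every $S\cup i$ and every $U\cup i$ has between $3$ and $n-2$ elements, so $a(S)=a(U)=0$ and the bound is $4$.

One good choice is immediate: take $S$ with $k(S)=\nu_M(\mathcal T)$. Then every summand of $a(S)$ is $\le0$, and since $k(U)=\nu_M(\mathcal T)$ too, also $a(U)\le0$. The bound becomes $2\nu_M(\mathcal T)$. Averaging over $S$ gives the stronger $2\bar k$.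

**Lemma 4.** $\sum_{S\subseteq[n]}a(S)=0$. (Here $\mathcal T$ need not partition $E$.)

*Proof.* The term $k(X)$ occurs with sign $+$ once for each $S=X-i$, $i\in X$, and with sign $-$ once for each $i\notin X$ when $S=X$. So the sum is $\sum_X(2|X|-n)k(X)$. Replacing $X$ by $[n]-X$ keeps $k(X)$ and negates the coefficient, so the sum equals its own negative. $\square$

*Proof of the upper bound in Theorem B.* Average the bound of Proposition 3 over all $S\subseteq[n]$. By Lemma 4, applied to $S$ and to $[n]-S$, the average is $2\bar k$. So some $S$ gives $\operatorname{dist}(M,M')\le2\bar k\le2\nu_M(\mathcal T)$. $\square$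

## Elements outside $T$: what goes wrong in $U_{2,4}$

Now let $T\ne E$. The simplest plan is to distribute $E-T$ over the $T_i$, obtaining a partition $(P_1,\dots,P_n)$, and then to use the partition case. Its bound involves the numbers $\lambda(P_X)$, where $P_X=\bigcup_{i\in X}P_i$, instead of $k(X)$. In $U_{2,4}$ on $\{t_1,t_2,t_3,g\}$, whichever part receives $g$, say $P_1=\{t_1,g\}$, we have $\lambda(P_1)=2>1=k(\{1\})$. No single partition realizes all the minima $k(X)$.

So let us use different sets for different cuts. The proof of Proposition 3 only looks at $S$ and at the sets $S\cup i$ and $U\cup i$. Take $S=\{1\}$. The minimizer for $S$ is $Z=\{t_1\}$. The minimizers for $S\cup2$ and $S\cup 3$ are $A_2=\{t_1,t_2,g\}$ and $A_3=\{t_1,t_3,g\}$. The pieces $A_2-Z$ and $A_3-Z$ both contain $g$, so they cannot both be summands. With $S=\emptyset$ the opposite happens: the minimizers are $Z=\emptyset$ and $A_i=\{t_i\}$, and $g$ lies in no piece.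

The remedy is to move the overlaps into the set that gets contracted, and to make the uncovered elements a summand of their own. Both changes cost connectivity. The next lemma pays for them: if many sets of small $\lambda$ overlap, then the set of points covered at least twice also has small $\lambda$, and whatever excess it has is saved elsewhere.

**Lemma 5 (uncrossing).** Let $g$ be submodular on $2^E$, let $D_1,\dots,D_m\subseteq E$, and let $E_t$ be the set of elements lying in at least $t$ of the $D_i$. Then $\sum_{i=1}^mg(D_i)\ge\sum_{t=1}^mg(E_t)$.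

*Proof.* Induction on $m$; $m=1$ is trivial. Let $E_1'\supseteq\dots\supseteq E_{m-1}'$ be the corresponding sets for $D_1,\dots,D_{m-1}$. Put $C_1=D_m$ and $C_{t+1}=E_t'\cap D_m$ for $1\le t\le m-1$. Since the $E_t'$ decrease, $C_{t+1}=E_t'\cap C_t$. An element is in at least $t$ of $D_1,\dots,D_m$ if it is in at least $t$ of the first $m-1$, or in $D_m$ and at least $t-1$ of the first $m-1$. So $E_t=E_t'\cup C_t$ for $t\le m-1$, and $E_m=C_m$. Summing $g(E_t')+g(C_t)\ge g(E_t)+g(C_{t+1})$ over $t=1,\dots,m-1$ and cancelling $g(C_2),\dots,g(C_{m-1})$ gives $\sum_{t\le m-1}g(E_t')+g(D_m)\ge\sum_{t\le m}g(E_t)$. By induction $\sum_{i\le m-1}g(D_i)\ge\sum_{t\le m-1}g(E'_t)$. $\square$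

## The general upper bound

**Proposition 6.** For every $S\subseteq[n]$, with $U=[n]-S$, there is a matroid $M'$ on $E(M)$ with $\nu_{M'}(\mathcal T)=0$ and
$$\operatorname{dist}(M,M')\le4k(S)+a(S)+a(U).$$

Theorem A follows: by Lemma 4 the average of the right side over all $S$ is $4\bar k$, so some $S$ gives at most $4\bar k\le4\nu_M(\mathcal T)$. (As before, an $S$ with $k(S)=\nu_M(\mathcal T)$ gives $4\nu_M(\mathcal T)$ directly.)

*Proof.* Write $k_0=k(S)=k(U)$, and call $A\cap T$ the trace of $A$. A set of trace $T_X$ has $\lambda\ge k(X)$; this is used constantly.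

**Step 1: choose minimizers in nested position.** Choose $Z$ of trace $T_S$ with $\lambda(Z)=k_0$. For $i\in U$ choose $A_i$ of trace $T_{S\cup i}$ with $\lambda(A_i)=k(S\cup i)$. We may assume $A_i\supseteq Z$: the set $A_i\cup Z$ also has trace $T_{S\cup i}$, and
$$\lambda(A_i\cup Z)\le\lambda(A_i)+\lambda(Z)-\lambda(A_i\cap Z)\le\lambda(A_i),$$
because $A_i\cap Z$ has trace $T_S$, so $\lambda(A_i\cap Z)\ge k_0=\lambda(Z)$. The set $E-Z$ has trace $T_U$ and $\lambda(E-Z)=k_0$. So in the same way, for $i\in S$ choose $A_i\supseteq E-Z$ of trace $T_{U\cup i}$ with $\lambda(A_i)=k(U\cup i)$.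

**Step 2: make the pieces disjoint and exhaustive.** Move the overlaps into the sets that will be contracted:
$$Q=Z\cup\bigcup_{i\ne j\in U}(A_i\cap A_j),\qquad Q^*=(E-Z)\cup\bigcup_{i\ne j\in S}(A_i\cap A_j),\qquad Y=Q\cap Q^*.$$
For distinct $i,j\in U$ the set $A_i\cap A_j$ has trace $T_S$, so $Q$ has trace $T_S$. Likewise $Q^*$ has trace $T_U$. Hence $Y\cap T=\emptyset$, and $Q\cup Q^*\supseteq Z\cup(E-Z)=E$. Let
$$B_i=A_i-Q\ (i\in U),\quad B_i=A_i-Q^*\ (i\in S),\quad L=E-Q-\bigcup_{i\in U}B_i,\quad L^*=E-Q^*-\bigcup_{i\in S}B_i.$$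
The $B_i$ $(i\in U)$ are pairwise disjoint since $A_i\cap A_j\subseteq Q$; likewise the $B_i$ $(i\in S)$. Since $Q\cup Q^*=E$, the sets $E-Q$ and $E-Q^*$ are disjoint, and what remains is $Y$. So
$$E=\underbrace{L\sqcup\bigsqcup_{i\in U}B_i}_{E-Q}\ \sqcup\ \underbrace{L^*\sqcup\bigsqcup_{i\in S}B_i}_{E-Q^*}\ \sqcup\ Y. \tag{3}$$
Comparing traces, $B_i\cap T=T_i$ for all $i$, and $L,L^*,Y$ are disjoint from $T$.

**Step 3: the candidate and the common quotient.** This repeats Step 1 of Proposition 3 with the new sets. Let $N_0=M/Q\oplus M/Q^*\oplus M/(E-Y)$ and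
$$M_1'=\bigoplus_{i\in U}(M/Q)|B_i\oplus(M/Q)|L\oplus\bigoplus_{i\in S}(M/Q^*)|B_i\oplus(M/Q^*)|L^*\oplus M/(E-Y).$$
Each part of (3) meets at most one $T_i$, and $M_1'$ is a direct sum over these parts. For a partition $(\mathcal T_1,\mathcal T_2)$ of $\mathcal T$, the union of the parts meeting $\bigcup\mathcal T_1$ contains $\bigcup\mathcal T_1$, avoids $\bigcup\mathcal T_2$, and has $\lambda_{M_1'}=0$. So $\nu_{M_1'}(\mathcal T)=0$. By Lemma 2 for the partition $(E-Q,E-Q^*,Y)$, $N_0$ is a quotient of $M$. By Lemma 2 in $M/Q$ and in $M/Q^*$, $N_0$ is a quotient of $M_1'$.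

**Step 4: the cost, symmetrized by duality.** For a set function $g$ let
$$\alpha(g)=g(Q)+g(Q^*)+g(E-Y)-2g(E),$$
$$\beta(g)=\Bigl[\sum_{i\in U}\bigl(g(Q\cup B_i)-g(Q)\bigr)+g(Q\cup L)-g(E)\Bigr]+\Bigl[\sum_{i\in S}\bigl(g(Q^*\cup B_i)-g(Q^*)\bigr)+g(Q^*\cup L^*)-g(E)\Bigr].$$
From $r(N_0)=3r(E)-r(Q)-r(Q^*)-r(E-Y)$ we get $r(M)-r(N_0)=\alpha(r)$. In $r(M_1')-r(N_0)$ the summand on $Y$ cancels, and the summands on $E-Q$ contribute
$$\sum_{i\in U}\bigl(r(Q\cup B_i)-r(Q)\bigr)+\bigl(r(Q\cup L)-r(Q)\bigr)-\bigl(r(E)-r(Q)\bigr),$$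
which is the first bracket of $\beta(r)$; similarly for $E-Q^*$. So $r(M_1')-r(N_0)=\beta(r)$, and Lemma 1 gives $\operatorname{dist}(M,M_1')\le\alpha(r)+\beta(r)$.

Since $\lambda_{M^*}=\lambda_M$, the sets $Z$ and $A_i$ are equally valid choices for $M^*$. Dualizing the matroid obtained from $M^*$ gives $M_2'$ with $\nu_{M_2'}(\mathcal T)=0$ and $\operatorname{dist}(M,M_2')\le\alpha(r^*)+\beta(r^*)$. The functionals $\alpha,\beta$ are linear. They vanish on $g(A)=|A|$: for $\alpha$ because $|Q|+|Q^*|=|E|+|Y|$, for $\beta$ because of (3). By (1), $\alpha(r)+\alpha(r^*)=\alpha(\lambda)$ and $\beta(r)+\beta(r^*)=\beta(\lambda)$. So one of $M'\in\{M_1',M_2'\}$ satisfies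
$$\operatorname{dist}(M,M')\le\tfrac12\bigl(\alpha(\lambda)+\beta(\lambda)\bigr),\qquad\alpha(\lambda)=\lambda(Q)+\lambda(Q^*)+\lambda(Y), \tag{4}$$
using $\lambda(E)=0$ and $\lambda(E-Y)=\lambda(Y)$.

**Step 5: estimate the first bracket of $\beta(\lambda)$.** We must see what replacing $Z$ by $Q$ costs. Let $x=\lambda(Q)-k_0$ be the excess; $x\ge0$ because $Q$ has trace $T_S$. For $i\in U$ let $D_i=A_i\cap Q$. It has trace $T_S$ and contains $Z$.

*(i) $\sum_{i\in U}(\lambda(D_i)-k_0)\ge2x$.* If $|U|\le1$ then $Q=Z$ and $x=0$, and the summands are $\ge0$. Let $|U|\ge2$. Each element of $Z$ lies in all $A_i$, and each other element of $Q$ lies in some $A_i\cap A_j$. So each element of $Q$ lies in at least two of the $A_i$, hence in at least two of the $D_i$. In Lemma 5 for $(D_i)_{i\in U}$ we therefore have $E_1=E_2=Q$. For $t\ge3$, $Z\subseteq E_t\subseteq Q$, so $E_t$ has trace $T_S$ and $\lambda(E_t)\ge k_0$. Thus $\sum_{i\in U}\lambda(D_i)\ge2(k_0+x)+(|U|-2)k_0$.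

*(ii) $\sum_{i\in U}(\lambda(Q\cup B_i)-\lambda(Q))\le a(S)-2x$.* Since $Q\cup B_i=A_i\cup Q$, submodularity gives
$$\lambda(Q\cup B_i)-\lambda(Q)\le\lambda(A_i)-\lambda(D_i)=\bigl(k(S\cup i)-k_0\bigr)-\bigl(\lambda(D_i)-k_0\bigr).$$
Sum over $i\in U$ and use (i).

*(iii) With $W=Q\cup\bigcup_{i\in U}A_i$, we have $\lambda(W)\le a(S)+k_0-x$.* If $|U|\ge2$, apply Lemma 5 to $(A_i)_{i\in U}$. Since $Z$ lies in every $A_i$, $E_1=W$ and $E_2=Q$, and for $t\ge3$ again $Z\subseteq E_t\subseteq Q$ has trace $T_S$. So
$$a(S)+|U|k_0=\sum_{i\in U}\lambda(A_i)\ge\lambda(W)+(k_0+x)+(|U|-2)k_0 .$$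
If $U=\{i\}$, then $Q=Z$, $x=0$, $W=A_i$ and $\lambda(A_i)=k(S\cup i)=a(S)+k_0$. If $U=\emptyset$, then $S=[n]$, $W=Q=Z$, and $k_0=k([n])=0$, so $\lambda(W)=a(S)=x=0$.

*(iv) $\lambda(Q\cup L)\le2k_0+a(S)$.* Since $L=E-W$ and $Q\cap L=\emptyset$,
$$\lambda(Q\cup L)\le\lambda(Q)+\lambda(L)=\lambda(Q)+\lambda(W)\le(k_0+x)+(a(S)+k_0-x)=2k_0+a(S).$$

By (ii), (iv) and $\lambda(E)=0$, the first bracket of $\beta(\lambda)$ is at most $2k_0+2a(S)-2x$.

**Step 6: add up; the excesses cancel.** With $x^*=\lambda(Q^*)-k_0\ge0$, exchanging the roles of $S$ and $U$ bounds the second bracket by $2k_0+2a(U)-2x^*$. Since $Y=Q\cap Q^*$ and $Q\cup Q^*=E$, submodularity gives $\lambda(Y)\le\lambda(Q)+\lambda(Q^*)$. So $\alpha(\lambda)\le2(\lambda(Q)+\lambda(Q^*))=4k_0+2x+2x^*$. Therefore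
$$\alpha(\lambda)+\beta(\lambda)\le8k_0+2a(S)+2a(U),$$
and (4) gives $\operatorname{dist}(M,M')\le4k_0+a(S)+a(U)$. $\square$

Let us run this on $U_{2,4}$ with $S=\{1\}$. Here $Z=\{t_1\}$, $k_0=1$, $A_2=\{t_1,t_2,g\}$, $A_3=\{t_1,t_3,g\}$, $A_1=E$. So $Q=\{t_1,g\}$ with excess $x=2-1=1$, $Q^*=\{t_2,t_3,g\}$ with $x^*=0$, $Y=\{g\}$, $B_i=\{t_i\}$ and $L=L^*=\emptyset$. We have $D_2=D_3=Q$ and $\sum(\lambda(D_i)-k_0)=2=2x$, so (i) is an equality. Further $\alpha(\lambda)=2+1+1=4$. The first bracket of $\beta(\lambda)$ is $(1-2)+(1-2)+2=0$, and the second is $(0-1)+1=0$. So (4) gives distance at most $2$. Indeed $M/Q$, $M/Q^*$ and $M/\{t_1,t_2,t_3\}$ have rank $0$, so $M_1'$ is the rank-$0$ matroid. The bound in Proposition 6 is $4+0-1=3$.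

## Counting lifts along a chain

For lower bounds we need an invariant that moves slowly. Rank alone is too weak, since a sequence may go up and down. Call $K\backslash e\to K/e$ a projection and $K/e\to K\backslash e$ a lift.

**Lemma 7.** Suppose a shortest sequence of elementary transformations from $M$ to $M'$ uses $p$ projections and $u$ lifts. Then $p-u=r(M)-r(M')$. Moreover, for any chain $X_1\subseteq Y_1\subseteq X_2\subseteq Y_2\subseteq\dots\subseteq X_q\subseteq Y_q\subseteq E$, with $\Psi(N)=\sum_j(r_N(Y_j)-r_N(X_j))$, we have $u\ge\Psi(M')-\Psi(M)$.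

*Proof.* For a step between $N_1=K\backslash e$ and $N_2=K/e$ take $\Delta$ from (2); it is nondecreasing with values in $\{0,1\}$. If $\Delta(E)=0$, then $\Delta=0$ everywhere and $N_1=N_2$; a shortest sequence has no such step. So $\Delta(E)=1$: each projection lowers the rank by exactly $1$ and each lift raises it by exactly $1$. This gives the first claim.

Next, $\Psi(N_1)-\Psi(N_2)=\sum_j(\Delta(Y_j)-\Delta(X_j))$. Along the chain, $\Delta$ is first $0$ and then $1$, so at most one term is $1$ and all others are $0$. Hence the difference is in $\{0,1\}$. A projection never increases $\Psi$, and a lift increases it by at most $1$. $\square$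

**Lemma 8.** Let $n\ge1$ and $\nu_{M'}(\mathcal T)=0$. Then there is a partition $(P_1,\dots,P_n)$ of $E$ with $T_i\subseteq P_i$ and $M'=\bigoplus_iM'|P_i$. Let $\rho_i$ be the rank function of $M'|P_i$. For an ordering of $[n]$ let $P_{<i}$ be the union of the $P_j$ with $j$ before $i$, and let $A_i\subseteq P_i$. Then the sets $P_{<i}\subseteq P_{<i}\cup A_i$, taken in the given order of $i$, form a chain as in Lemma 7, and $\Psi(M')=\sum_i\rho_i(A_i)$.

*Proof.* For each $i$, $\kappa_{M'}(T_i,T-T_i)\le\nu_{M'}(\mathcal T)=0$. So some $A$ with $A\cap T=T_i$ has $\lambda_{M'}(A)=0$, which means that $A$ is a union of components of $M'$. A component meeting $T_i$ lies in $A$, so it meets no other $T_j$. Put each component meeting $T_i$ into $P_i$, and put the components that miss $T$ into $P_1$. For the second part, if $i'$ comes next after $i$, then $P_{<i}\cup A_i\subseteq P_{<i}\cup P_i=P_{<i'}$. In the direct sum $M'$, $r_{M'}(P_{<i}\cup A_i)-r_{M'}(P_{<i})=\rho_i(A_i)$. $\square$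

The plan for both examples is to choose the $A_i$ so that $\Psi(M)$ is small, because $A_i$ is mostly spanned by $P_{<i}$ in $M$, while $\Psi(M')$ is about half of $r(M')$. Then $u$ is at least about $\frac12r(M')$, and
$$\operatorname{dist}(M,M')=p+u=2u+r(M)-r(M') \tag{5}$$
is at least about $r(M)$.

## One parallel pair for each edge of $K_n$

Let $n\ge2$ and $m=\binom n2$. Let $M$ be the direct sum, over pairs $\{i,j\}\subseteq[n]$, of copies of $U_{1,2}$ on $\{(i,j),(j,i)\}$, and let $T_i=\{(i,j):j\ne i\}$. These sets partition $E(M)$, and $r(M)=m$. A copy of $U_{1,2}$ contributes $1$ to $\lambda(T_X)$ if it is split and $0$ otherwise, so $k(X)$ is the number of edges of $K_n$ between $X$ and $[n]-X$. Each edge is cut by half of all $X$, so $\bar k=m/2$; and $\nu_M(\mathcal T)=\lfloor n^2/4\rfloor$.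

**Claim 9.** The minimum of $\operatorname{dist}(M,M')$ over all $M'$ on $E(M)$ with $\nu_{M'}(\mathcal T)=0$ is $m=2\bar k$.

*Proof.* The rank-$0$ matroid is a quotient of $M$ and has $\nu=0$, so by Lemma 1 the minimum is at most $r(M)=m$.

Conversely, let $\nu_{M'}(\mathcal T)=0$ and fix a shortest sequence from $M$ to $M'$. In Lemma 8, $P_i=T_i$ since the $T_i$ partition $E$. Fix an ordering of $[n]$ and let $A_i=\{(i,j):j\text{ before }i\}$. Each $(i,j)\in A_i$ is parallel in $M$ to $(j,i)\in P_{<i}$, so $\Psi(M)=0$. By Lemmas 7 and 8, $u\ge\sum_i\rho_i(A_i)$. The reverse ordering replaces $A_i$ by $T_i-A_i$, so for the same $u$ we have $u\ge\sum_i\rho_i(T_i-A_i)$. Adding, and using $\rho_i(A_i)+\rho_i(T_i-A_i)\ge\rho_i(T_i)$, we get $2u\ge r(M')$. By (5), $\operatorname{dist}(M,M')\ge r(M)=m$. $\square$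

This proves the second sentence of Theorem B. For the third, the ratio $\binom n2/\lfloor n^2/4\rfloor$ equals $2(n-1)/n$ for even $n$ and so tends to $2$: no constant below $2$ works for partitions. This completes Theorem B.

## One $U_{2,4}$ for each triple: no constant below $20/9$

Let $n=2h\ge4$ and $m=\binom n3$. For each triple $\tau\subseteq[n]$ let $C_\tau\cong U_{2,4}$ have ground set $\{t_{\tau,i}:i\in\tau\}\cup\{g_\tau\}$. Let $M=\bigoplus_\tau C_\tau$ and $T_i=\{t_{\tau,i}:\tau\ni i\}$. Then $r(M)=2m$, and the elements $g_\tau$ lie outside $T$.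

**Step 1: compute $\nu$.** The $g_\tau$ are placed independently, so $k(X)$ is the sum over $\tau$ of the values computed for $U_{2,4}$ earlier: $1$ if $\tau$ meets both $X$ and $[n]-X$, and $0$ otherwise. With $|X|=s$ this gives $k(X)=\binom{2h}3-\binom s3-\binom{2h-s}3$. The sequence $\binom s3$ is convex, since its second difference $\binom{s+2}3-2\binom{s+1}3+\binom s3=\binom{s+1}2-\binom s2=s$ is $\ge0$. So $k(X)$ is largest at $s=h$:
$$\nu_M(\mathcal T)=\binom{2h}3-2\binom h3=\frac{h(h-1)}3\bigl(2(2h-1)-(h-2)\bigr)=h^2(h-1),$$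
and since $m=\frac{2h(h-1)(2h-1)}3$,
$$\frac m{\nu_M(\mathcal T)}=\frac{2(2h-1)}{3h}.$$

**Step 2: random sets $A_i$ that select each element with probability $\frac12$.** Let $\nu_{M'}(\mathcal T)=0$, and take $P_i,\rho_i$ from Lemma 8. For fixed $\tau$, the three elements $t_{\tau,\cdot}$ lie in distinct parts, while $g_\tau$ may lie in any part. Order $[n]$ uniformly at random, and define $A_i\subseteq P_i$ one $C_\tau$ at a time, by three rules:

1. If $P_{<i}$ contains at least two elements of $C_\tau$, put $C_\tau\cap P_i$ into $A_i$.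
2. If $|C_\tau\cap P_i|=2$ and $P_{<i}$ contains exactly one element of $C_\tau$, put both elements of $C_\tau\cap P_i$ into $A_i$ with probability $\frac12$, using independent coins for different $\tau$.
3. Otherwise, put no element of $C_\tau\cap P_i$ into $A_i$.

Rule 1 costs nothing in $M$, since two elements of $C_\tau$ span it. Rule 2 brings the probability up to $\frac12$ in the one case where rule 1 alone is not enough. We check that each $e\in P_i$ lies in $A_i$ with probability exactly $\frac12$. Let $e\in C_\tau$.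

Suppose the four elements of $C_\tau$ are in distinct parts. Then $e$ is selected exactly when at least two of the other three parts precede its own, that is, when its part is third or fourth among four in uniformly random order: probability $\frac12$.

Suppose instead that $g_\tau$ shares a part $p$ with one element $t$; the other two elements are alone in parts $q$ and $s$. The element in $q$ is selected exactly when $p$ precedes $q$: then at least two elements precede it, and otherwise at most one does. The probability is $\frac12$, and likewise for $s$. The elements $g_\tau$ and $t$ are selected if $p$ is last of the three (probability $\frac13$, rule 1), or if $p$ is in the middle and the coin succeeds (probability $\frac13\cdot\frac12$, rule 2). The total is $\frac12$.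

**Step 3: $\Psi(M')$ is large and $\Psi(M)$ is small on average.** Let $F_i$ be a basis of $M'|P_i$. Then $\rho_i(A_i)\ge|A_i\cap F_i|$, so $\mathbb E\,\rho_i(A_i)\ge\frac12|F_i|=\frac12\rho_i(P_i)$, and by Lemma 8
$$\mathbb E\,\Psi(M')\ge\tfrac12r(M').$$
In $M$, $\Psi(M)$ is the sum over $\tau$ and $i$ of the increase in the rank of $C_\tau\cap P_{<i}$ when $C_\tau\cap A_i$ is added. Under rule 1 the rank is already $2$, and the contribution is $0$. Under rule 3 nothing is added. When the coin succeeds in rule 2, the rank goes from $1$ to $2$, contributing $1$. For each $\tau$ at most one part contains two elements of $C_\tau$, and the event has probability at most $\frac13\cdot\frac12=\frac16$. So $\mathbb E\,\Psi(M)\le\frac m6$.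

**Step 4: conclude.** Fix a shortest sequence from $M$ to $M'$, with $u$ lifts. Lemma 7 gives $u\ge\Psi(M')-\Psi(M)$ for every outcome of the random choices. Taking expectations, $u\ge\frac12r(M')-\frac m6$. By (5),
$$\operatorname{dist}(M,M')=2u+r(M)-r(M')\ge2m-\frac m3=\frac{5m}3=\Bigl(\frac{20}9-\frac{10}{9h}\Bigr)\nu_M(\mathcal T).$$
This holds for every $M'$ with $\nu_{M'}(\mathcal T)=0$. Given $c<20/9$, choose $h$ with $\frac{20}9-\frac{10}{9h}>c$. Since $\nu_M(\mathcal T)=h^2(h-1)>0$, every such $M'$ is at distance more than $c\,\nu_M(\mathcal T)$ from $M$. This proves Theorem C. $\square$
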